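\title{Finitely observable invariants of irrational rotations are constant}

\begin{abstract}
An isomorphism invariant of stationary processes is finitely observable if one fixed sequence of estimators, applied to longer and longer initial segments of a sample path, converges to it almost surely. We prove that every finitely observable invariant on the class of processes isomorphic to irrational rotations is constant, even if the estimators are only required to converge in probability and only on two-valued processes. The proof first shows that no estimator can tell the rotation by $\theta$ from the rotation by $k\theta$, and then applies the Baire category theorem in the angle. We also describe all finitely observable invariants when the angles range over a set closed under $\theta\mapsto k\theta+m$ ($k\ne0$), and give classes of rotations that carry non-constant and even complete finitely observable invariants.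
\end{abstract}

\section{Introduction}

\subsection{The question}

An observer sees the outputs $X_1,\dots,X_n$ of a stationary process and knows only that the process belongs to a given class. Which properties of the underlying dynamical system can the observer learn as $n\to\infty$?

Fix a countable set $A$ with at least two elements, for instance $A=\mathbb Z$. A \emph{process} is a stationary ergodic process $X=(X_n)_{n\in\mathbb Z}$ with values in a finite subset of $A$; the finite subset may change from process to process. The \emph{system generated by $X$} is the shift $\sigma$, $(\sigma\omega)_j=\omega_{j+1}$, on $A^{\mathbb Z}$ equipped with the law of $X$. Two measure-preserving systems $(\Omega,\mu,T)$ and $(\Omega',\mu',T')$ are \emph{isomorphic} if there are measure-preserving maps $\pi:\Omega\to\Omega'$ and $\psi:\Omega'\to\Omega$ such that $\psi\pi=\mathrm{id}$, $\pi\psi=\mathrm{id}$ and $\pi T=T'\pi$ almost everywhere.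

\begin{definition}
Let $\mathcal C$ be a class of processes and $J$ a function on $\mathcal C$ with values in a metric space $(M,d)$.
\begin{itemize}
\item $J$ is \emph{finitely observable} if there are functions $f_n:A^n\to M$, $n\ge1$, not depending on the process or on its alphabet, such that $f_n(X_1,\dots,X_n)\to J(X)$ almost surely for every $X\in\mathcal C$.
\item $J$ is an \emph{invariant} if $J(X)=J(Y)$ whenever $X$ and $Y$ generate isomorphic systems, and an invariant is \emph{complete} if conversely $J(X)=J(Y)$ forces the systems to be isomorphic.
\end{itemize}
\end{definition}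

The two properties pull in opposite directions. An observable quantity is computed from the symbols; the probability $\mathbb P(X_0=c)$ of a symbol $c$, which is the almost sure limit of its frequency, is the simplest one. An invariant must not depend on the way the system is coded into symbols. Constant functions have both properties, and one asks whether anything else does.

Let $\mathbb T=\mathbb R/\mathbb Z$ with Lebesgue measure $\lambda$, and let $R_\theta x=x+\theta$. We say that a process $X$ \emph{has angle $\theta$}, for an irrational real $\theta$, if the system generated by $X$ is isomorphic to $(\mathbb T,\lambda,R_\theta)$. Such a process is obtained, in law, by reading a finite-valued function along the orbit of a uniformly distributed point $x$: if $\pi:\mathbb T\to A^{\mathbb Z}$ is the isomorphism, then $X_j=\pi(x)_j=\pi(x+j\theta)_0$. The \emph{class of irrational rotations} consists of all processes that have an irrational angle.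

Gutman and Hochman proved that for every finitely observable invariant $J$ on this class there is a Borel set $\Theta\subseteq[0,1)\setminus\mathbb Q$ of full Lebesgue measure such that $J$ takes the same value on all processes with angle in $\Theta$; in particular no such $J$ is complete. The general problem is posed as open in \cite{source}:

\begin{quote}
Is every finitely observable invariant on the class of irrational rotations constant?
\end{quote}

\subsection{What a sample path shows}\label{ss:heur}

If the coding is known, the angle is observable. Let $\theta\in(0,\frac12)$ and $X_j=\mathbf 1_{[0,1/2)}(x+j\theta)$. The event $X_0X_1=01$ is $x\in[1-\theta,1)$, so the frequency of the word $01$ tends to $\theta$. This frequency is not an invariant: coding the same rotation by $[0,\eta)$ with $0<\eta<\theta$ gives the frequency $\eta$, and both codings have angle $\theta$ by Lemma~\ref{lem:good} below.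

Eigenvalues, on the other hand, are invariants. Write $e(u)=e^{2\pi iu}$ and
\[
\Lambda_\theta=\{k\theta+m:\ k\in\mathbb Z\setminus\{0\},\ m\in\mathbb Z\},
\]
a countable dense subset of $\mathbb R$ consisting of irrationals. The eigenvalues of $R_\theta$ other than $1$ are the numbers $e(t)$, $t\in\Lambda_\theta$, and they determine $R_\theta$ up to isomorphism (Lemma~\ref{lem:iso}). They are also visible in a sample path, whatever the coding: for a given $t\notin\mathbb Z$, Fourier sums at frequency $t$ along the path stay large if $t\in\Lambda_\theta$ and die out otherwise (Lemma~\ref{lem:test}). This suggests that an observer can learn at least something about $\theta$. There are two obstructions. First, the observer who has found the frequencies in $\Lambda_{\beta}$ can never exclude that much weaker peaks exist at $\beta/k$, so that the true angle is $\beta/k$. Second, $\Lambda_\theta$ is dense, so a frequency located only up to a small error carries no information. Theorem~\ref{thm:main} says that on the full class these obstructions leave nothing to learn; Theorems~\ref{thm:class} and \ref{thm:sharp} determine what survives on smaller classes.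

\subsection{Results}

For a set $S$ of irrational reals, let $\mathcal C_S$ be the class of processes with an angle in $S$. Every irrational $\theta$ is the angle of some process (Lemma~\ref{lem:good}), so an invariant $J$ on $\mathcal C_S$ defines a function $j:S\to M$ with $J(X)=j(\theta)$ whenever $X$ has angle $\theta\in S$. We call $S$ \emph{saturated} if $\Lambda_\theta\subset S$ for all $\theta\in S$.

Recall that a subset of a topological space is \emph{nowhere dense} if its closure has empty interior, \emph{meager} if it is a countable union of nowhere dense sets, and $F_\sigma$ if it is a countable union of closed sets. A space $S$ is \emph{not meager in itself} exactly when, in every cover of $S$ by countably many closed sets, one of the sets has nonempty interior. By the Baire category theorem this holds for every nonempty completely metrizable space, and open subsets as well as $G_\delta$ subsets of a complete metric space are completely metrizable. Subsets of $\mathbb R$ carry the relative topology. Finally, $f_n(X_1,\dots,X_n)\to a$ \emph{in probability} means $\mathbb P\big(d(f_n(X_1,\dots,X_n),a)>\gamma\big)\to0$ for every $\gamma>0$;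 almost sure convergence implies it.

\begin{theorem}\label{thm:main}
Every finitely observable invariant on the class of irrational rotations is constant. More generally, let $S\ne\emptyset$ be a saturated set of irrationals that is not meager in itself. If $J$ is an invariant on $\mathcal C_S$ and functions $f_n:A^n\to M$ satisfy $f_n(X_1,\dots,X_n)\to J(X)$ in probability for all two-valued $X\in\mathcal C_S$, then $J$ is constant.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $S\neq\emptyset$ be a saturated set of irrationals. A function $J$ on $\mathcal C_S$ is a finitely observable invariant if and only if there is $j:S\to M$ such that $J(X)=j(\theta)$ whenever $X$ has angle $\theta\in S$, and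
\begin{enumerate}
\item[(i)] $j(k\theta+m)=j(\theta)$ for $\theta\in S$, $k\in\mathbb Z\setminus\{0\}$, $m\in\mathbb Z$;
\item[(ii)] $j(S)$ is separable, and $j^{-1}(U)$ is an $F_\sigma$ subset of $S$ for every open $U\subset M$.
\end{enumerate}
The same holds if almost sure convergence is replaced by convergence in probability in the definition of finite observability.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For a countable set $S$ of irrationals, the finitely observable invariants on $\mathcal C_S$ are exactly those given by a function $j$ with $j(\theta)=j(\theta')$ whenever $\theta,\theta'\in S$ and $\theta'\in\Lambda_\theta$.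
\item[(b)] There is a saturated set $S$ of full Lebesgue measure such that $\mathcal C_S$ has a non-constant finitely observable invariant.
\item[(c)] There is a Cantor set $K\subset(0,\frac12)\setminus\mathbb Q$ such that $J(X)=\theta$ is a complete finitely observable invariant on $\mathcal C_K$.
\end{enumerate}
\end{theorem}

Part (a) settles the smallest cases. The angles $\sqrt2$ and $2\sqrt2$ cannot be told apart. The angles $2\sqrt2$ and $3\sqrt2$ can, since neither lies in the set $\Lambda$ of the other; but no estimator tells them apart if it must also converge to an invariant on the processes with angle $6\sqrt2$. Both hypotheses of Theorem~\ref{thm:main} are needed. A Cantor set is compact, hence not meager in itself, so (c) shows that saturation cannot be dropped. By (b), ``not meager in itself'' cannot be replaced by ``of full measure''.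

Section~\ref{sec:codings} sets up the space of two-valued codings. Sections~\ref{sec:key} and \ref{sec:baire} turn the two obstructions of Section~\ref{ss:heur} into a proof of Theorem~\ref{thm:main}. Section~\ref{sec:test} builds estimators from Fourier sums, and Section~\ref{sec:class} uses them to prove Theorems~\ref{thm:class} and \ref{thm:sharp}.

\section{Rotations and their two-valued codings}\label{sec:codings}

Let $e_k(x)=e(kx)$ and $\widehat g(k)=\int g\,\overline{e_k}\,d\lambda$. For irrational $\theta$ let $U$ be the unitary operator $Ug=g\circ R_\theta$ on $L^2(\mathbb T)$.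

\begin{lemma}\label{lem:iso}
Let $\theta,\theta'$ be irrational. The eigenvalues of $U$ are the numbers $e(k\theta)$, $k\in\mathbb Z$, and the eigenspace of $e(k\theta)$ is $\mathbb Ce_k$. The rotations $R_\theta$ and $R_{\theta'}$ are isomorphic if and only if $\theta'\in\pm\theta+\mathbb Z$, and then $\Lambda_\theta=\Lambda_{\theta'}$.
\end{lemma}

\begin{proof}
We have $Ue_k=e(k\theta)e_k$. If $Ug=cg$, then $(e(k\theta)-c)\widehat g(k)=0$ for all $k$; the numbers $e(k\theta)$ are distinct, so at most one Fourier coefficient of $g$ is nonzero. An isomorphism conjugates the two unitary operators, so isomorphic rotations have the same eigenvalues. Then $\theta'=k\theta+m$ and $\theta=k'\theta'+m'$ with integers $k,k',m,m'$, hence $(kk'-1)\theta\in\mathbb Z$ and $kk'=1$. Conversely $R_{\theta+m}=R_\theta$, and $x\mapsto-x$ conjugates $R_\theta$ to $R_{-\theta}$.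
\end{proof}

In particular the only invariant functions are the constants, so $R_\theta$ is ergodic, and Birkhoff's ergodic theorem gives $\frac1n\sum_{j=1}^ng(x+j\theta)\to\int g\,d\lambda$ for almost every $x$ whenever $g\in L^1(\mathbb T)$.

Fix two symbols of $A$ and call them $0$ and $1$. Let $\mathcal P$ be the space of measurable subsets of $\mathbb T$ modulo null sets, with the metric $\lambda(E\triangle E')=\|\mathbf 1_E-\mathbf 1_{E'}\|_1$. It is complete, because an $L^1$ limit of indicator functions is the almost everywhere limit of a subsequence and so is an indicator function. We always choose Borel representatives. For $E\in\mathcal P$ let $X^{\theta,E}$ be the process $X_j=\mathbf 1_E(x+j\theta)$ with $x$ uniform on $\mathbb T$.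

The process $X^{\theta,E}$ need not have angle $\theta$: if $E$ is invariant under $x\mapsto x+\frac12$, the coding cannot separate $x$ from $x+\frac12$. We need a supply of sets $E$ that work for every $\theta$ and is large enough for category arguments. One nonzero Fourier coefficient suffices. Let
\[
\mathcal G=\{E\in\mathcal P:\ \widehat{\mathbf 1_E}(1)\neq0\}.
\]

\begin{lemma}\label{lem:good}
The set $\mathcal G$ is open and dense in $\mathcal P$ and contains every interval of length in $(0,\frac12]$. For $E\in\mathcal G$ and irrational $\theta$, the process $X^{\theta,E}$ is two-valued and has angle $\theta$.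
\end{lemma}

\begin{proof}
The map $E\mapsto\widehat{\mathbf 1_E}(1)$ is $1$-Lipschitz, so $\mathcal G$ is open. Let $I$ be an interval with center $c$ and length in $(0,\frac12]$, and let $I'\subset I$ have positive measure. Then
\[
\operatorname{Re}\Big(e(c)\int_{I'}e(-x)\,dx\Big)=\int_{I'}\cos 2\pi(x-c)\,dx>0,
\]
because the integrand is positive in the interior of $I$. So $I'\in\mathcal G$, and in particular $I\in\mathcal G$. Now let $E\notin\mathcal G$. One of $I\setminus E$ and $I\cap E$ has positive measure; adding the former to $E$, or removing the latter from $E$, changes the coefficient from $0$ to a nonzero number and moves $E$ by at most the length of $I$. Hence $\mathcal G$ is dense.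

Let $E\in\mathcal G$; then $0<\lambda(E)<1$, so both symbols occur. Let $\pi:\mathbb T\to\{0,1\}^{\mathbb Z}$, $\pi(x)_j=\mathbf 1_E(x+j\theta)$. Then $\pi R_\theta=\sigma\pi$, and $\pi$ maps $\lambda$ to the law $\mu$ of $X^{\theta,E}$. We construct an inverse. The space $H=\{h\circ\pi:h\in L^2(\mu)\}$ is a closed subspace of $L^2(\mathbb T)$, invariant under $U$ and under $U^{-1}=U^*$, so the orthogonal projection $\Pi$ onto $H$ commutes with $U$. Hence $U\Pi e_1=e(\theta)\Pi e_1$, and $\Pi e_1=ce_1$ by Lemma~\ref{lem:iso}, with $c\in\{0,1\}$ since $\Pi^2=\Pi$. If $c=0$ then $e_1\perp H$, which is impossible since $\mathbf 1_E\in H$ and $\langle\mathbf 1_E,e_1\rangle\ne0$. So $e_1=h\circ\pi$ almost everywhere for a Borel function $h$, which we may take of modulus $1$. Define the Borel map $\psi:\{0,1\}^{\mathbb Z}\to\mathbb T$ by $e(\psi(\omega))=h(\omega)$. Then $\psi\pi=\mathrm{id}$ almost everywhere, so $\psi$ maps $\mu$ to $\lambda$. Also $\pi\psi\pi=\pi$ almost everywhere, which says that $\pi\psi=\mathrm{id}$ $\mu$-almost everywhere.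
\end{proof}

An estimator $f_n$ is an arbitrary function of words with values in an arbitrary metric space. To obtain something continuous, we compose it with a real test function and average over the starting point. The \emph{$n$-name} of $x$ under $(\theta,E)$ is the word
\[
N_n^{\theta,E}(x)=\big(\mathbf 1_E(x+\theta),\dots,\mathbf 1_E(x+n\theta)\big).
\]
Given $f_n:A^n\to M$ and a continuous $\varphi:M\to[0,1]$, put, for $\theta\in\mathbb R$ and $E\in\mathcal P$,
\[
F_n(\theta,E)=\int_{\mathbb T}\varphi\big(f_n(N_n^{\theta,E}(x))\big)\,dx .
\]

\begin{lemma}\label{lem:F}
\begin{enumerate}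
\item[(a)] $|F_n(\theta,E)-F_n(\theta,E')|\le n\,\lambda(E\triangle E')$.
\item[(b)] $F_n(\cdot,E)$ is continuous on $\mathbb R$.
\item[(c)] If $\theta$ is irrational, $f_n(X_1,\dots,X_n)\to a$ in probability for every two-valued process $X$ with angle $\theta$, and $E\in\mathcal G$, then $F_n(\theta,E)\to\varphi(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $0\le\varphi\le1$, two such integrals differ by at most the measure of the set where the $n$-names differ. In (a) this set is $\bigcup_{j=1}^n\big((E\triangle E')-j\theta\big)$. In (b), for angles $\theta$ and $\theta'$, it has measure at most $\sum_{j=1}^n\lambda\big((E-j\theta)\triangle(E-j\theta')\big)$, which tends to $0$ as $\theta'\to\theta$ by continuity of translation in $L^1$. For (c), Lemma~\ref{lem:good} shows that the hypothesis applies to $X=X^{\theta,E}$. Given $\eta>0$ choose $\gamma>0$ with $|\varphi(u)-\varphi(a)|\le\eta$ for $d(u,a)\le\gamma$. Then $|F_n(\theta,E)-\varphi(a)|\le\eta+\mathbb P\big(d(f_n(X_1,\dots,X_n),a)>\gamma\big)$.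
\end{proof}

\section{The angles $\theta$ and $k\theta$ cannot be told apart}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $\theta$ be irrational, $k\ge1$ an integer, $a,b\in M$ and $f_n:A^n\to M$. Suppose that $f_n(X_1,\dots,X_n)$ converges in probability to $a$ for every two-valued process with angle $\theta$, and to $b$ for every two-valued process with angle $k\theta$. Then $a=b$.
\end{proposition}

Throughout the section $\beta=k\theta$ and $p:\mathbb T\to\mathbb T$ is the map $p(x)=kx$. It satisfies $pR_\theta=R_\beta p$. Substituting $x=(y+i)/k$ on each interval $[\frac ik,\frac{i+1}k)$ gives, for bounded Borel $g$,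
\begin{equation}\label{eq:fiber}
\int_{\mathbb T}\frac1k\sum_{x\in p^{-1}(y)}g(x)\,dy=\int_{\mathbb T}g\,d\lambda .
\end{equation}
In particular $p$ preserves $\lambda$, and $X^{\theta,p^{-1}E}$ has the same law as $X^{\beta,E}$.

\subsection{The case $k=2$ by hand}

\emph{Going up.} Let $E_0=[0,\frac12)$, so $p^{-1}E_0=[0,\frac14)\cup[\frac12,\frac34)$. This set is invariant under translation by $\frac12$, and the process it defines under $R_\theta$ is just $X^{\beta,E_0}$, with angle $\beta=2\theta$. Break the symmetry slightly: let
\[
E'=p^{-1}E_0\cup[\tfrac14,\tfrac14+\eta),\qquad 0<\eta<\tfrac14 .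
\]
The first Fourier coefficient of $p^{-1}E_0$ vanishes, because $e(-x-\frac12)=-e(-x)$, and that of the added interval does not. So $E'\in\mathcal G$ and $X^{\theta,E'}$ has angle $\theta$. By Lemma~\ref{lem:F}(a), $|F_n(\theta,E')-F_n(\beta,E_0)|\le n\eta$: for $n$ much smaller than $1/\eta$ the estimator behaves on $X^{\theta,E'}$ as it does on $X^{\beta,E_0}$. This is no contradiction, since the estimator only has to be right eventually. At some late time $n$ it has noticed the perturbation and outputs a value near $a$.

\emph{Coming down.} We want a set $Q$ close to $E_0$ such that $X^{\beta,Q}$ imitates $X^{\theta,E'}$ up to this late time $n$. Suppose that $s:\mathbb T\to\mathbb T$ is a Borel section of $p$, that is $2s(y)=y$. Put $s_0=s$, $s_1=s+\frac12$ and $Q_i=s_i^{-1}(E')$. Both halves of a point of $E_0$ lie in $E'$; a point $y\in[\frac12,\frac12+2\eta)$ has exactly one half in $E'$, namely $y/2$; no other point has a half in $E'$. So $Q_0$ and $Q_1$ both contain $E_0$ and share the interval $[\frac12,\frac12+2\eta)$ between them, whatever $s$ is: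
\[
\tfrac12\big(\lambda(Q_0\triangle E_0)+\lambda(Q_1\triangle E_0)\big)=\eta .
\]
If moreover
\begin{equation}\label{eq:equiv}
s(y+\beta)=s(y)+\theta
\end{equation}
held everywhere, the names of $y$ under $(\beta,Q_i)$ would be the names of $s_i(y)$ under $(\theta,E')$. No section does this: the set $\{x:x=s(2x)\}$ would be $R_\theta$-invariant and of measure $\frac12$ by \eqref{eq:fiber}, against ergodicity. But to copy $n$-names it is enough that \eqref{eq:equiv} fail on a set of measure much smaller than $1/n$.

\emph{Improving the section.} Take $\frac12<\beta<\frac23$ and $\theta=\beta/2$, and represent points of $\mathbb T$ in $[0,1)$. The section $y\mapsto y/2$ satisfies \eqref{eq:equiv} when $y+\beta<1$ and is off by $\frac12$ on $[1-\beta,1)$, a set of measure $\beta$. Now keep $s(y)=y/2$ only on $B=[0,1-\beta)$ and extend $s$ by enforcing \eqref{eq:equiv} along each orbit until it returns to $B$. One step takes $B$ to $[\beta,1)$, where $s(y)=(y-\beta)/2+\theta=y/2$. A second step takes $[2-2\beta,1)\subset[\beta,1)$ to the remaining interval $[1-\beta,\beta)$, where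
\[
s(y)=\frac{y+1-\beta}2+\theta=\frac y2+\frac12 .
\]
By construction \eqref{eq:equiv} can fail only if $y+\beta\in B$, that is for $y\in[1-\beta,2-2\beta)$, where $s(y+\beta)=(y+\beta-1)/2=y/2+\theta-\frac12$. On $[1-\beta,\beta)$ this equals $s(y)+\theta$ modulo $1$, so the failure set is $[\beta,2-2\beta)$. Switching branches on one interval has lowered its measure from $\beta$ to $2-3\beta$. A shorter base $B$ lowers it as far as we like.

\subsection{Almost equivariant sections and copying}

\begin{lemma}\label{lem:section}
Let $0<t<1$ and $B=[0,t)\subset\mathbb T$. There is a Borel map $s:\mathbb T\to\mathbb T$ with $ks(y)=y$ for all $y$, and $s(y+\beta)=s(y)+\theta$ whenever $y+\beta\notin B$.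
\end{lemma}

\begin{proof}
For $y\in\mathbb T$ let $r(y)\ge0$ be the least integer with $y-r(y)\beta\in B$; it exists because backward orbits of $R_\beta$ are dense. For $z\in B$, represented in $[0,t)$, let $u(z)=z/k$, and put
\[
s(y)=u\big(y-r(y)\beta\big)+r(y)\theta .
\]
The sets $\{r=l\}=(B+l\beta)\setminus\bigcup_{l'<l}(B+l'\beta)$ are Borel, so $s$ is Borel, and $ks(y)=y-r(y)\beta+r(y)k\theta=y$. If $y+\beta\notin B$, then $r(y+\beta)=r(y)+1$ and $y+\beta-r(y+\beta)\beta=y-r(y)\beta$, so $s(y+\beta)=s(y)+\theta$.
\end{proof}

A single section sees only a part of measure $1/k$ of the circle upstairs, and this part could be atypical. The $k$ translates of the section together see everything, so the estimates hold on average over the translates.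

\begin{lemma}\label{lem:copy}
Let $E'\in\mathcal P$, $n\ge1$ and $0<t<1$. There are $Q_0,\dots,Q_{k-1}\in\mathcal P$ such that
\begin{enumerate}
\item[(a)] $\displaystyle\frac1k\sum_{i}\lambda(Q_i\triangle E)=\lambda(E'\triangle p^{-1}E)$ for every $E\in\mathcal P$;
\item[(b)] $\displaystyle\Big|\frac1k\sum_iF_n(\beta,Q_i)-F_n(\theta,E')\Big|\le nt$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $s$ be as in Lemma~\ref{lem:section} and $s_i=s+i/k$ for $0\le i<k$. Each $s_i$ has the two properties of $s$, and $s_0(y),\dots,s_{k-1}(y)$ are the $k$ points of $p^{-1}(y)$. So \eqref{eq:fiber} reads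
\begin{equation}\label{eq:avg}
\frac1k\sum_i\int g(s_i(y))\,dy=\int g\,d\lambda .
\end{equation}
Put $Q_i=s_i^{-1}(E')$. Since $ps_i=\mathrm{id}$, we have $E=s_i^{-1}(p^{-1}E)$, hence $Q_i\triangle E=s_i^{-1}(E'\triangle p^{-1}E)$, and (a) is \eqref{eq:avg} for the indicator function of $E'\triangle p^{-1}E$.

Let $Z=\bigcup_{l=1}^n(B-l\beta)$, so $\lambda(Z)\le nt$. For $y\notin Z$ none of $y+\beta,\dots,y+n\beta$ lies in $B$, and induction on $l$ gives $s_i(y+l\beta)=s_i(y)+l\theta$ for $0\le l\le n$. Therefore
\[
\mathbf 1_{Q_i}(y+l\beta)=\mathbf 1_{E'}\big(s_i(y+l\beta)\big)=\mathbf 1_{E'}\big(s_i(y)+l\theta\big),\qquad 1\le l\le n,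
\]
that is, $N_n^{\beta,Q_i}(y)=N_n^{\theta,E'}(s_i(y))$. With $g=\varphi\circ f_n\circ N_n^{\theta,E'}$, which takes values in $[0,1]$, we get $|F_n(\beta,Q_i)-\int g(s_i(y))\,dy|\le nt$. Averaging over $i$ and using \eqref{eq:avg} with $\int g\,d\lambda=F_n(\theta,E')$ gives (b).
\end{proof}

\subsection{Uniformity from the Baire category theorem}

One difficulty remains. The copy $Q_i$ is built after the time $n$ is chosen, and the estimator might converge on $X^{\beta,Q_i}$ only long after time $n$. We need a time $N$ after which the estimator is already on the side of $b$ for \emph{all} sets near $E_0$. We cannot have this at a prescribed $E_0$, but category provides it at some $E_0$, and going up and coming down work from any starting set.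

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose $a\ne b$. Let $\varphi(u)=\min(1,d(u,a))$ and $\delta=\varphi(b)>0$. The choices are made in the order $(N,E_0,\varepsilon)$, $E'$, $n$, $t$, $Q_i$.

For $N\ge1$ let
\[
\mathcal E_N=\{E\in\mathcal G:\ F_n(\beta,E)\ge\delta/2\ \text{ for all }n\ge N\}.
\]
These sets are closed in $\mathcal G$ by Lemma~\ref{lem:F}(a), and they cover $\mathcal G$ because $F_n(\beta,E)\to\delta$ for $E\in\mathcal G$ by Lemma~\ref{lem:F}(c). As $\mathcal G$ is a nonempty open subset of the complete space $\mathcal P$, some $\mathcal E_N$ has nonempty interior in $\mathcal G$, hence in $\mathcal P$: there are $E_0$ and $\varepsilon>0$ such that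
\begin{equation}\label{eq:ball}
\lambda(Q\triangle E_0)<\varepsilon\ \Longrightarrow\ F_n(\beta,Q)\ge\delta/2\ \text{ for all }n\ge N .
\end{equation}

By density of $\mathcal G$ choose $E'\in\mathcal G$ with $\lambda(E'\triangle p^{-1}E_0)<\varepsilon/2$. (For $k\ge2$ the set $p^{-1}E_0$ itself is never in $\mathcal G$: invariance under translation by $1/k$ forces its first Fourier coefficient $c$ to satisfy $c=e(1/k)c$.) By Lemma~\ref{lem:F}(c), $F_n(\theta,E')\to\varphi(a)=0$, so we can fix $n\ge N$ with $F_n(\theta,E')<\delta/8$, and then $t\in(0,1)$ with $nt<\delta/8$. For the sets $Q_i$ of Lemma~\ref{lem:copy},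
\[
\frac1k\sum_i\Big(\frac{\lambda(Q_i\triangle E_0)}{\varepsilon}+\frac{F_n(\beta,Q_i)}{\delta/2}\Big)<\frac{\varepsilon/2}{\varepsilon}+\frac{\delta/4}{\delta/2}=1 .
\]
So for some $i$ the bracket is less than $1$, and then both of its nonnegative terms are: $\lambda(Q_i\triangle E_0)<\varepsilon$ and $F_n(\beta,Q_i)<\delta/2$ with $n\ge N$. This contradicts \eqref{eq:ball}.
\end{proof}

\begin{corollary}\label{cor:level}
Let $S$ be any set of irrationals, $J$ an invariant on $\mathcal C_S$, and suppose $f_n(X_1,\dots,X_n)\to J(X)$ in probability for all two-valued $X\in\mathcal C_S$. Then $j(\theta')=j(\theta)$ whenever $\theta,\theta'\in S$ and $\theta'\in\Lambda_\theta$.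
\end{corollary}

\begin{proof}
Write $\theta'=k\theta+m$ with $k\neq0$. By Lemma~\ref{lem:iso} the processes with angle $|k|\theta$ are the processes with angle $\theta'$. Apply Proposition~\ref{prop:key} to $\theta$ and $|k|$ with $a=j(\theta)$ and $b=j(\theta')$.
\end{proof}

\section{From dense level sets to constancy}\label{sec:baire}

On a saturated set $S$, Corollary~\ref{cor:level} says that every level set of $j$ is dense in $\mathbb R$. That alone does not make $j$ constant: the relation $\theta'\in\Lambda_\theta$ links each angle to only countably many others. The missing ingredient is regularity of $j$ in the angle, and it comes from fixing the coding set and letting $\theta$ vary, so that $\varphi\circ j$ becomes a pointwise limit of continuous functions.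

\begin{lemma}\label{lem:Fsigma}
Under the hypotheses of Corollary~\ref{cor:level}, $j$ satisfies condition \textup{(ii)} of Theorem~\ref{thm:class}.
\end{lemma}

\begin{proof}
Convergence in probability to $j(\theta)$ puts $j(\theta)$ in the closure of $\bigcup_nf_n(A^n)$. This union is countable because $A$ is, so $j(S)$ is a subset of a separable metric space and is separable.

Let $U\subset M$ be open; the case $U=M$ is trivial, so assume $U\ne M$. The function $\varphi(u)=\min(1,d(u,M\setminus U))$ is continuous and positive exactly on $U$. Let $E=[0,\frac12)\in\mathcal G$. By Lemma~\ref{lem:F}(c), $F_n(\theta,E)\to\varphi(j(\theta))$ for all $\theta\in S$. A convergent sequence has a positive limit if and only if it is eventually bounded below by some $1/m$, so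
\[
j^{-1}(U)=\bigcup_{m,N\ge1}\ \bigcap_{n\ge N}\{\theta\in S:\ F_n(\theta,E)\ge1/m\},
\]
and each set on the right is closed in $S$ by Lemma~\ref{lem:F}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $\mathbb R\setminus\mathbb Q$ is saturated, and it is a $G_\delta$ in $\mathbb R$, hence not meager in itself. Its class $\mathcal C_{\mathbb R\setminus\mathbb Q}$ is the class of irrational rotations. So the first statement is a case of the second.

Let $\varepsilon>0$. By Lemma~\ref{lem:Fsigma}, $j(S)$ is covered by countably many open balls $U_q$ of radius $\varepsilon$, and each $j^{-1}(U_q)$ is a countable union of closed subsets of $S$. Altogether $S$ is covered by countably many closed subsets, each contained in some $j^{-1}(U_q)$. Since $S$ is not meager in itself, one of them has nonempty interior in $S$: there are an open set $W\subset\mathbb R$ and an index $q$ with $\emptyset\ne W\cap S\subset j^{-1}(U_q)$.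

Let $\theta\in S$ be arbitrary. Since $\Lambda_\theta$ is dense in $\mathbb R$, it has a point $\theta'$ in $W$, and $\theta'\in S$ by saturation. By Corollary~\ref{cor:level}, $j(\theta)=j(\theta')\in U_q$. Thus $j(S)\subset U_q$ has diameter at most $2\varepsilon$. As $\varepsilon$ was arbitrary, $j$ is constant, and so is $J$.
\end{proof}

\section{Estimators built from Fourier sums}\label{sec:test}

We turn to what can be observed. The tool is a statistic that detects whether a given compact set of frequencies meets $\Lambda_\theta$.

\subsection{A test for eigenvalues}

For a word $x=(x_1,\dots,x_n)\in A^n$, a nonempty word $w$ of length $|w|$ and $t\in\mathbb R$, let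
\[
\alpha_n(t,w)=\frac1n\Big|\sum_{j=1}^{n-|w|+1}\mathbf 1[x_j\cdots x_{j+|w|-1}=w]\,e(-jt)\Big|\in[0,1],
\]
with $\alpha_n(t,w)=0$ if $n<|w|$; the dependence on $x$ is suppressed. A single word does not see every eigenvalue. For $X^{\theta,E}$ with $E=[0,\frac12)$ and $\theta\in(0,\frac12)$, the proof below shows that $\alpha_n(k\theta,w)$ tends to the modulus of the $k$th Fourier coefficient of the set of points whose name begins with $w$. For $w=1$ this set is $E$, and $\widehat{\mathbf 1_E}(k)=(1-(-1)^k)/(2\pi ik)$ vanishes at $k=2$. For $w=11$ it is $[0,\frac12-\theta)$, whose second coefficient $(1-e(2\theta))/(4\pi i)$ is nonzero. Since the coding is unknown, we use all words at once. Enumerate the nonempty words over $A$ as $w^1,w^2,\dots$, and for compact $K\subset\mathbb R$ put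
\[
\tau_n(K)=\sup_{t\in K}\ \sum_{i\ge1}2^{-i}\alpha_n(t,w^i)\in[0,1],\qquad\tau_n(\emptyset)=0 .
\]

\begin{lemma}\label{lem:test}
Let $X$ be a process with irrational angle $\theta$, let $K\subset\mathbb R\setminus\mathbb Z$ be compact, and evaluate $\tau_n(K)$ at $(X_1,\dots,X_n)$. If $K\cap\Lambda_\theta=\emptyset$, then $\tau_n(K)\to0$ almost surely. If $K\cap\Lambda_\theta\neq\emptyset$, then $\liminf_n\tau_n(K)>0$ almost surely.
\end{lemma}

Integers are excluded because at $t\in\mathbb Z$ the sum $\alpha_n(t,w)$ is the frequency of $w$ and says nothing about $\theta$. Note also that a compact set missing the dense set $\Lambda_\theta$ is nowhere dense: the test is informative only for nowhere dense $K$.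

\begin{proof}
Let $\pi:\mathbb T\to A^{\mathbb Z}$ be the isomorphism, realize $X$ as $\pi(x)$ with $x$ uniform, and let $g_w$ be the indicator function of $\{x:\pi(x)_0\cdots\pi(x)_{|w|-1}=w\}$. Then $\mathbf 1[X_j\cdots X_{j+|w|-1}=w]=g_w(x+j\theta)$ for all $j$, almost surely. Write $n'=n-|w|+1$, and $\|u\|$ for the distance from $u$ to $\mathbb Z$.

\emph{Case $K\cap\Lambda_\theta=\emptyset$.} We may assume $K\neq\emptyset$. The ergodic theorem alone gives convergence for each fixed $t$, with an exceptional set depending on $t$; to get uniformity we approximate $g_w$ by a trigonometric polynomial, for which the sums are explicit. Fix $w$ and $\eta>0$, and choose $P=\sum_{|k|\le L}c_ke_k$ with $\|g_w-P\|_1<\eta$. For all $t$,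
\[
\Big|\frac1n\sum_{j=1}^{n'}(g_w-P)(x+j\theta)e(-jt)\Big|\le\frac1n\sum_{j=1}^n|g_w-P|(x+j\theta),
\]
and the right side, which does not depend on $t$, tends almost surely to $\|g_w-P\|_1<\eta$. For $u\notin\mathbb Z$ a geometric sum satisfies $|\sum_{j=1}^{n'}e(ju)|\le1/|\sin\pi u|\le1/(2\|u\|)$, so
\[
\Big|\frac1n\sum_{j=1}^{n'}P(x+j\theta)e(-jt)\Big|\le\frac1n\sum_{|k|\le L}\frac{|c_k|}{2\|k\theta-t\|}.
\]
The continuous function $t\mapsto\|k\theta-t\|$ vanishes only on $k\theta+\mathbb Z$, which is contained in $\Lambda_\theta$ for $k\ne0$ and equals $\mathbb Z$ for $k=0$. So it has a positive minimum on $K$, and the right side tends to $0$ uniformly on $K$. Hence $\limsup_n\sup_{t\in K}\alpha_n(t,w)\le\eta$ almost surely. Taking $\eta=1,\frac12,\frac13,\dots$ and all countably many $w$, we find that almost surely $\sup_K\alpha_n(\cdot,w^i)\to0$ for every $i$. Then, for every $I$,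
\[
\tau_n(K)\le\sum_{i\le I}2^{-i}\sup_K\alpha_n(\cdot,w^i)+2^{-I},
\]
so $\tau_n(K)\to0$.

\emph{Case $K\cap\Lambda_\theta\neq\emptyset$.} Let $t=k\theta+m\in K$ with $k\ne0$. Then $e(-jt)=e(kx)\,\overline{e_k}(x+j\theta)$, so
\[
\alpha_n(t,w)=\frac1n\Big|\sum_{j=1}^{n'}(g_w\overline{e_k})(x+j\theta)\Big|\longrightarrow|\widehat{g_w}(k)|
\]
almost surely, by the ergodic theorem. We claim that $\widehat{g_w}(k)\ne0$ for some $w$. Otherwise $\langle g_w(\cdot+j\theta),e_k\rangle=e(jk\theta)\widehat{g_w}(k)=0$ for all $w$ and all $j\in\mathbb Z$. The functions $g_w(\cdot+j\theta)$ are the pullbacks under $\pi$ of the indicator functions of cylinder sets, whose span is dense in $L^2$ of the law of $X$; since $\pi$ is an isomorphism, their span is dense in $L^2(\mathbb T)$. This would force $e_k=0$. So for some $i$,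
\[
\liminf_n\tau_n(K)\ge\lim_n2^{-i}\alpha_n(t,w^i)=2^{-i}|\widehat{g_{w^i}}(k)|>0.\qedhere
\]
\end{proof}

\subsection{A criterion for observability}

Suppose that to each of countably many compact sets $K_q$ is attached a guess $p_q$, which is good whenever $K_q$ meets $\Lambda_\theta$. The observer should output the guess of a set that passes the test.

\begin{proposition}\label{prop:crit}
Let $S\ne\emptyset$ be a set of irrationals and $j:S\to M$. Suppose that for each $r\ge1$ there is a countable family of pairs $(K^r_q,p^r_q)$, with $K^r_q\subset\mathbb R\setminus\mathbb Z$ compact and $p^r_q\in M$, such that for all $\theta\in S$: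
\begin{enumerate}
\item[(a)] $K^r_q\cap\Lambda_\theta\ne\emptyset$ for some $q$;
\item[(b)] if $K^r_q\cap\Lambda_\theta\ne\emptyset$, then $d(p^r_q,j(\theta))\le2^{-r}$.
\end{enumerate}
Then setting $J(X)=j(\theta)$ for $X$ with angle $\theta\in S$ defines a finitely observable invariant on $\mathcal C_S$.
\end{proposition}

\begin{proof}
If $\theta,\theta'\in S$ and $R_\theta\cong R_{\theta'}$, then $\Lambda_\theta=\Lambda_{\theta'}$, and a set $K^r_q$ given by (a) meets both; (b) gives $d(j(\theta),j(\theta'))\le2\cdot2^{-r}$ for every $r$. So $J$ is well defined and invariant. Index each family by positive integers $q$. Fix a process $X$ with angle $\theta\in S$ and work on the almost sure event where Lemma~\ref{lem:test} holds for all the countably many sets $K^r_q$.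

\emph{Accuracy $2^{-r}$.} The positive lower limit in Lemma~\ref{lem:test} depends on the unknown process, so there is no threshold to compare $\tau_n$ with, and infinitely many wrong candidates compete, each converging to $0$ at its own speed. Weights solve both problems. Let $q_n$ be the least $q$ maximizing $2^{-q}\tau_n(K^r_q)$, and let $f^{(r)}_n=p^r_{q_n}$. The maximum is attained because $0\le2^{-q}\tau_n(K^r_q)\le2^{-q}$, and $f_n^{(r)}$ is a function of the observed word only. By (a) and Lemma~\ref{lem:test} there is $q_0$ with $c=\liminf_n2^{-q_0}\tau_n(K^r_{q_0})>0$, so for large $n$ the maximum exceeds $c/2$. An index $q$ with $2^{-q}\le c/2$ is then not a maximizer. Among the finitely many other indices, those with $K^r_q\cap\Lambda_\theta=\emptyset$ have $\tau_n(K^r_q)\to0$ and are not maximizers for large $n$. Hence $K^r_{q_n}$ meets $\Lambda_\theta$ for all large $n$, and (b) gives $d(f^{(r)}_n,j(\theta))\le2^{-r}$.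

\emph{Combining the levels.} The time after which level $r$ is correct is unknown, so the observer uses the levels only as far as they agree with each other. Let $m_n$ be the largest $m\le n$ such that $d(f^{(r)}_n,f^{(r')}_n)\le2^{-r}+2^{-r'}$ for all $r,r'\le m$ (the value $m=1$ always qualifies), and let $f_n=f_n^{(m_n)}$. Fix $m$. For all large $n\geq m$ we have $d(f^{(r)}_n,j(\theta))\le2^{-r}$ for every $r\le m$. By the triangle inequality $m$ qualifies, so $m_n\ge m$, and
\[
d(f_n,j(\theta))\le d\big(f_n^{(m_n)},f_n^{(m)}\big)+d\big(f_n^{(m)},j(\theta)\big)\le2^{-m_n}+2^{-m}+2^{-m}\le3\cdot2^{-m}.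
\]
So $f_n(X_1,\dots,X_n)\to j(\theta)$ almost surely.
\end{proof}

\section{Classification and examples}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
It suffices to prove necessity under convergence in probability and sufficiency with almost sure convergence. If $J$ is an invariant and $f_n\to J$ in probability on $\mathcal C_S$, then (i) is Corollary~\ref{cor:level}, since $k\theta+m\in S$ by saturation, and (ii) is Lemma~\ref{lem:Fsigma}.

Conversely, let $j$ satisfy (i) and (ii), and fix $r$. Let $\{p_l\}$ be a countable dense subset of $j(S)$ and $U_l$ the open ball of radius $2^{-r}$ about $p_l$. By (ii), $j^{-1}(U_l)=S\cap\bigcup_iC_{l,i}$ with $C_{l,i}$ closed in $\mathbb R$. The sets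
\[
K_{l,i,h}=\{t\in C_{l,i}:\ |t|\le h,\ \|t\|\ge1/h\},\qquad h\ge1,
\]
are compact, avoid $\mathbb Z$, and have union $C_{l,i}\setminus\mathbb Z$. We apply Proposition~\ref{prop:crit} to the pairs $(K_{l,i,h},p_l)$. Let $\theta\in S$. For (a): $j(\theta)\in U_l$ for some $l$, so the irrational $\theta$ lies in some $K_{l,i,h}$, and $\theta\in\Lambda_\theta$. For (b): let $t\in K_{l,i,h}\cap\Lambda_\theta$. The set $K_{l,i,h}$ may contain points outside $S$, about which (ii) says nothing, but $t\in S$ by saturation. So $j(t)\in U_l$, and $j(\theta)=j(t)$ by (i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]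
Necessity is Corollary~\ref{cor:level}. For sufficiency we may assume $S\neq\emptyset$. For every $r$ apply Proposition~\ref{prop:crit} to the countable family $(\{\eta\},j(\eta))$, $\eta\in S$. Condition (a) holds with $\eta=\theta$, and condition (b) holds because $\eta\in\Lambda_\theta$ gives $j(\eta)=j(\theta)$.
\end{proof}

The set $S=\Lambda_{\sqrt2}\cup\Lambda_{\sqrt3}$ is the simplest saturated set on which the conclusion of Theorem~\ref{thm:main} fails. The two parts are saturated, and they are disjoint because $1,\sqrt2,\sqrt3$ are linearly independent over $\mathbb Q$; by (a), the indicator function of one part is a finitely observable invariant. Part (b) keeps one part countable and enlarges the other to full measure. By Theorem~\ref{thm:class} both parts must be $F_\sigma$ in $S$, so we build the large part from an $F_\sigma$ set.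

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Fix an irrational $\theta_0$ and let $D=\{q\theta_0+\rho:\ q\in\mathbb Q\setminus\{0\},\ \rho\in\mathbb Q\}$, a countable set of irrationals. Enumerate $\mathbb Q\cup D$ as $a_1,a_2,\dots$ and let $F$ be the complement of $\bigcap_{m}\bigcup_{n}(a_n-2^{-n-m},a_n+2^{-n-m})$. Then $F$ is an $F_\sigma$ set of full measure disjoint from $\mathbb Q\cup D$. Put
\[
S_1=\{qx+\rho:\ x\in F,\ q\in\mathbb Q\setminus\{0\},\ \rho\in\mathbb Q\}.
\]
It is a countable union of affine images of $F$, hence $F_\sigma$; it contains $F$, hence has full measure; and it consists of irrationals. It is disjoint from $D$, for $qx+\rho=q'\theta_0+\rho'$ would give $x=(q'/q)\theta_0+(\rho'-\rho)/q\in D$. Both $D$ and $S_1$ are saturated, since $k(qx+\rho)+m=(kq)x+(k\rho+m)$. Let $S=S_1\cup D$, and $j=1$ on $D$, $j=0$ on $S_1$. Then $S$ is saturated, (i) holds because each part is saturated, and (ii) holds because the preimage of an open set is one of the $F_\sigma$ sets $\emptyset$, $D$, $S_1$, $S$. Theorem~\ref{thm:class} applies.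
\end{proof}

For (c) we need an uncountable compact set of angles on which Corollary~\ref{cor:level} imposes no constraint. We use Mycielski's theorem \cite{Mycielski}, \cite[Thm.~19.1]{Kechris}: if $Y$ is a nonempty separable completely metrizable space without isolated points and $R_i\subset Y^{n_i}$, $i\ge1$, are meager, then $Y$ contains a Cantor set $K$, that is, a homeomorphic copy of $\{0,1\}^{\mathbb N}$, such that for each $i$ no $n_i$-tuple of pairwise distinct points of $K$ lies in $R_i$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $Y=[\frac1{10},\frac25]$. The set $Y\cap\mathbb Q$ is countable, hence meager in $Y$, and for $k\neq0$ and $m\in\mathbb Z$ the set $\{(t,t')\in Y^2:t'=kt+m\}$ is a closed part of a line, hence nowhere dense in $Y^2$. Mycielski's theorem gives a Cantor set $K\subset Y\setminus\mathbb Q$ with $t'\notin\Lambda_t$ for distinct $t,t'\in K$. Thus $K\cap\Lambda_\theta=\{\theta\}$ for $\theta\in K$.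

For each $r$ cover $K$ by finitely many nonempty compact sets $K^r_q\subset K$ of diameter at most $2^{-r}$, and pick $p^r_q\in K^r_q$. For $\theta\in K$, the set $K^r_q$ meets $\Lambda_\theta$ exactly when $\theta\in K^r_q$; this happens for some $q$, and then $|p^r_q-\theta|\le2^{-r}$. Proposition~\ref{prop:crit} with $M=\mathbb R$ and $j(\theta)=\theta$ shows that $J(X)=\theta$ is a finitely observable invariant on $\mathcal C_K$. It is complete, because two processes with the same angle generate isomorphic systems.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}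
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Mycielski}
J. Mycielski, \emph{Independent sets in topological algebras}, Fund. Math. 55 (1964).

\bibitem{source}
\emph{On universal algorithms for classifying and predicting stationary processes}, doi:10.1214/20-PS345,
\texttt{https://projecteuclid.org/journalArticle/}\allowbreak\texttt{Download?urlid=10.1214\%2F20-PS345}\allowbreak\texttt{\&isResultClick=True}.

\end{thebibliography}
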